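# Cliques with isolated vertices maximize the Laplacian energy

## Laplacian energies of a few graphs on five vertices

Let $G$ be a simple graph with $n$ vertices and $m$ edges, with degree matrix $D(G)$ and adjacency matrix $A(G)$. Its Laplacian is $L=L(G)=D(G)-A(G)$, with eigenvalues $\mu_1\ge\mu_2\ge\dots\ge\mu_n=0$. We shall use the following textbook facts.

* $L$ is positive semidefinite, $L\mathbf 1=0$, and the multiplicity of the eigenvalue $0$ is the number of components of $G$.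
* $\sum_i\mu_i=\operatorname{tr}L=2m$. Row $i$ of $L$ has the entry $d_i$ on the diagonal and $d_i$ entries equal to $-1$, so $(L^2)_{ii}=d_i^2+d_i$.
* $L(G)+L(\overline G)=nI-J$, where $J$ is the all-ones matrix. On $\mathbf 1^\perp$ the right side is $nI$, so the eigenvalues of $L(\overline G)$ are $n-\mu_1,\dots,n-\mu_{n-1}$ and $0$.

The mean of the eigenvalues is the average degree $\bar d=2m/n$.

**Definition.** The Laplacian energy of $G$ is $LE(G)=\sum_{i=1}^n\left|\mu_i-\frac{2m}n\right|$.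

It measures how far the spectrum spreads around its mean. Let us compute it for six graphs with $n=5$. A clique $K_p$ with $n-p$ isolated vertices has the eigenvalue $p$ with multiplicity $p-1$ and $0$ otherwise. The other spectra come from complements. The star $K_{1,4}$ is the complement of $K_4\cup K_1$. The graph $K_5-e$ is the complement of $K_2\cup 3K_1$. Finally, $K_4$ with a pendant edge is the complement of $K_{1,3}\cup K_1$, whose spectrum is $4,1,1,0,0$.

| graph | spectrum | $2m/n$ | $LE$ |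
|---|---|---|---|
| $K_3\cup2K_1$ | $3,3,0,0,0$ | $1.2$ | $7.2$ |
| $K_4\cup K_1$ | $4,4,4,0,0$ | $2.4$ | $9.6$ |
| $K_5$ | $5,5,5,5,0$ | $4$ | $8$ |
| $K_{1,4}$ | $5,1,1,1,0$ | $1.6$ | $6.8$ |
| $K_4$ with a pendant edge | $5,4,4,1,0$ | $2.8$ | $9.2$ |
| $K_5-e$ | $5,5,5,3,0$ | $3.6$ | $8.4$ |

The complete graph is not the winner: it loses to a clique that leaves one vertex out. Attaching that vertex by one edge lowers the energy, from $9.6$ to $9.2$. So among these six graphs a clique of intermediate size, padded with isolated vertices, is best. Is this true among all graphs on five vertices, and on $n$ vertices for every $n$?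

For $n=2$ we have $LE(2K_1)=0$ and $LE(K_2)=2$. For $n=3$ the four graphs $3K_1$, $K_2\cup K_1$, $P_3$, $K_3$ have energies $0,\frac83,\frac{10}3,4$. For $n=4$ there are ties: $K_3\cup K_1$ (spectrum $3,3,0,0$, mean $\frac32$) and $K_4$ (spectrum $4,4,4,0$, mean $3$) both have energy $6$. So does the paw, a triangle with a pendant edge. It is the complement of $P_3\cup K_1$, so its spectrum is $4,3,1,0$ with mean $2$. Hence we may hope that a clique attains the maximum, but not always that it does so alone.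

## Clique sizes and the cubic $k(k+1)(n-k)$

Which clique is best among cliques? For $2\le p\le n$ the graph $K_p\cup(n-p)K_1$ has $\bar d=p(p-1)/n<p$, so only the $p-1$ eigenvalues equal to $p$ lie above the mean. The deviations from the mean sum to $0$, so the energy is twice the sum of the positive ones. Put
$$g(k)=k(k+1)(n-k),\qquad M_n=\frac1n\max_{0\le k\le n}g(k)\quad(k\text{ an integer}).$$
Then
$$LE\big(K_p\cup(n-p)K_1\big)=2(p-1)\Big(p-\frac{p(p-1)}n\Big)=\frac{2\,g(p-1)}n.\tag{1}$$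
For $n=5$ we have $g(2)=18$, $g(3)=24$, $g(4)=20$, which gives $7.2$, $9.6$, $8$ as in the table. Next,
$$g(k)-g(k-1)=k\big[(k+1)(n-k)-(k-1)(n-k+1)\big]=k(2n-3k+1).\tag{2}$$
So $g$ increases strictly up to $k=\lfloor(2n+1)/3\rfloor$ and decreases strictly after it, except that $g(k)=g(k-1)$ when $k=(2n+1)/3$ is an integer, that is, when $n\equiv1\pmod 3$. Thus $g$ is maximal at $\lfloor(2n+1)/3\rfloor$, also at $(2n-2)/3$ when $n\equiv1\pmod3$, and nowhere else. If $p=\lceil(2n+1)/3\rceil$, then $p-1$ is a maximizer in every case: it is $\lfloor(2n+1)/3\rfloor$ if $3\nmid 2n+1$, and it is the second maximizer otherwise.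

Let $H_n$ be the disjoint union of $K_{\lceil(2n+1)/3\rceil}$ and $n-\lceil(2n+1)/3\rceil=\lfloor(n-1)/3\rfloor$ isolated vertices. We have just shown $LE(H_n)=2M_n$. That $H_n$ has the largest Laplacian energy among all graphs on $n$ vertices is posed as a conjecture in "Recent developments on Laplacian spectra of graphs" (http://www.mi.sanu.ac.rs/conferences/belgrado_talk_VT.pdf). We shall prove that it is true and find all extremal graphs.

**Theorem A.** For every simple graph $G$ on $n\ge2$ vertices, $LE(G)\le 2M_n=LE(H_n)$.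

**Theorem B.** If $n\ne4$, then $LE(G)=LE(H_n)$ if and only if $G\cong K_{k+1}\cup(n-k-1)K_1$ with $g(k)$ maximal. That is, $G\cong H_n$ or, only when $n\equiv1\pmod3$, also $G\cong K_{(2n+4)/3}$ plus isolated vertices. If $n=4$, equality holds exactly for $K_3\cup K_1$, the paw, $K_4-e$ and $K_4$.

## From absolute values to partial sums

The purpose of this section is to replace the absolute values by sums of the largest eigenvalues. Write $N=n-1$ throughout, and
$$S_k=S_k(G)=\mu_1+\dots+\mu_k,\qquad V_k=V_k(G)=S_k-k\bar d,\qquad S_0=V_0=0 .$$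
Since $\sum_i(\mu_i-\bar d)=0$, the energy is $2\sum_i(\mu_i-\bar d)_+$. Since the $\mu_i$ are sorted, the sum of the positive parts is the largest partial sum. Hence
$$LE(G)=2\max_{0\le k\le n}V_k,\qquad V_0=V_n=0.\tag{3}$$
For the paw, $V_1=2$, $V_2=3$, $V_3=2$, and $LE=6$. So Theorem A says that $V_k\le M_n$ for every $G$ and every $1\le k\le n-1$.

For a fixed $k$ put
$$Q=\frac{k(k+1)}2,\qquad \tau=\frac{2k}n,\qquad x=m-Q,\qquad \kappa=\frac{k(N-k)}N .$$
The integer $x$ counts how many edges $G$ has beyond those of $K_{k+1}$. Then $V_k=S_k-\tau m$ and $(2-\tau)Q=g(k)/n$. So a natural goal is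
$$S_k\le\tau m+(2-\tau)Q,\qquad\text{which says exactly that } V_k\le g(k)/n.\tag{4}$$
When $k$ is far from $2n/3$ we can afford less than (4), because $g(k)/n$ is then well below $M_n$. The next lemma says how much less.

**Lemma 1 (slack).** Let $1\le k\le n-1$ with $f=2n-3k\ge0$, and let $\sigma(f)=\sum_{i\ge0}(f-2-3i)_+$. Then
$$M_n-\frac{g(k)}n\ge\frac{k+1}n\,\sigma(f),\qquad \sigma(f)\ge\frac{(f-2)(f+1)}6,\tag{5}$$
and $\sigma(0)=\sigma(1)=\sigma(2)=0$, $\sigma(3)=1$, $\sigma(4)=2$, $\sigma(5)=3$.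

*Proof.* By (2), $g(k+i+1)-g(k+i)=(k+i+1)\big(2n-3(k+i+1)+1\big)=(k+i+1)(f-2-3i)$. Sum over the integers $i\ge0$ with $3i<f-2$. For these, $i+1\le f/3$, so the largest argument of $g$ that occurs is at most $k+f/3=2n/3\le n$. Each factor $k+i+1$ is at least $k+1$, and the first claim follows. For the second, put $a(f)=(f-2)(f+1)/6$. For $f\ge3$ one has $\sigma(f)-\sigma(f-3)=f-2$ by splitting off the term $i=0$, and $a(f)-a(f-3)=\frac{6f-12}6=f-2$. At the start, $\sigma(0)=\sigma(1)=0\ge-\frac13=a(0)=a(1)$ and $\sigma(2)=0=a(2)$. Induction in steps of $3$ gives $\sigma\ge a$. The listed values are read off from the definition. $\square$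

For $n=5$, $k=2$ we have $f=4$, and the lemma gives $M_5-\frac{g(2)}5\ge\frac35\cdot2=\frac65$. The true value is $\frac{24-18}5=\frac65$.

## Grone–Merris–Bai and the octahedron

The only deep ingredient is the following theorem (H. Bai, *The Grone–Merris conjecture*, Trans. AMS 363 (2011) 4463–4474).

**Theorem (Grone–Merris–Bai).** $S_k\le\sum_{i=1}^kd_i^*$, where $d_i^*=\#\{v:d_v\ge i\}$.

A vertex $v$ is counted in $\min(d_v,k)$ of the terms, so the right side is $\sum_v\min(d_v,k)$. The paw has degrees $3,2,2,1$ and $d^*=(4,3,1)$. The bounds $4,7,8$ agree with $S_1,S_2,S_3$. Define the degree excess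
$$u=\sum_v(d_v-k)_+ ,$$
an integer $\ge0$ that depends on $k$; for $K_6$ and $k=4$ it is $6\cdot1=6$. The theorem now reads
$$S_k\le2m-u.\tag{6}$$

The first thing to try is to derive $V_k\le M_n$ from (6) alone. It gives $V_k\le(2-\tau)m-u$. If $m\le Q$ this is perfect: $V_k\le(2-\tau)Q=g(k)/n$. If $m>Q$ we need $u$ to be large, and a regular graph of degree $k$ has $u=0$. Then (6) is the trivial bound $S_k\le2m=nk$, and all we obtain is
$$V_k\le nk-\tfrac{2k}n\cdot\tfrac{nk}2=k(n-k)=\frac n{k+1}\cdot\frac{g(k)}n .$$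
Take $n=6$, $k=4$ and the octahedron $K_{2,2,2}$, the complement of $3K_2$. Here $m=12$, and $M_6=g(4)/6=\frac{20}3$. The bound (6) yields only $V_4\le 8$, which exceeds $\frac{20}3$. The true spectrum is $6,6,4,4,4,0$, so $S_4=20$ and $V_4=4$. A degree sequence with little excess over $k$ but many edges is where Grone–Merris–Bai says nothing.

In a regular graph, however, $\sum\mu_i^2=\sum(d_i^2+d_i)$ is small, so the eigenvalues cannot spread far. We therefore look for a second inequality, of Cauchy–Schwarz type, that is good when $u$ is small.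

## A Cauchy–Schwarz bound taken row by row

The purpose of this section is an upper bound on $S_k$ that depends on the degrees only and has one free parameter $\theta$.

**Lemma 2.** Let $1\le k\le N$ and let $\theta$ be real. Then
$$S_k\le k\theta+\sum_{i=1}^n\varphi_\theta(d_i),\qquad \varphi_\theta(d)=\tfrac12\Big(\alpha+\sqrt{\alpha^2+\beta}\Big),\quad \alpha=d-\tfrac Nn\theta,\quad\beta=\tfrac{d(N-d)}n.\tag{7}$$

*Proof.* Let $\Pi=I-J/n$ be the projection onto $\mathbf 1^\perp$, and $R=L-\theta\Pi$. Then $R\mathbf 1=0$. Let $v_1,\dots,v_N$ be orthonormal eigenvectors of $L$ in $\mathbf 1^\perp$ with eigenvalues $\mu_1,\dots,\mu_N$. They are eigenvectors of $R$ with eigenvalues $\mu_i-\theta$. Choose signs $\varepsilon_i=\pm1$ with $\varepsilon_i(\mu_i-\theta)=|\mu_i-\theta|$, and let $T=\sum_{i\le N}\varepsilon_iv_iv_i^{T}$. This matrix is symmetric with $T^2=\sum_{i\le N}v_iv_i^T=\Pi$, so the squared norm of each row of $T$ is $(T^2)_{ii}=\Pi_{ii}=N/n$. Now $\operatorname{tr}(TR)=\sum_{i\le N}|\mu_i-\theta|$.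 On the other hand, $R$ is symmetric, so this trace is the sum over $i$ of the inner products of the $i$th rows $T_i$ and $R_i$. Cauchy–Schwarz in each row gives
$$\sum_{i\le N}|\mu_i-\theta|\le\sum_{i=1}^n\sqrt{\tfrac Nn}\,\|R_i\| .$$
Since $L\Pi=\Pi L=L$, we have $R^2=L^2-2\theta L+\theta^2\Pi$. Writing $d=d_i$,
$$\tfrac Nn\|R_i\|^2=\tfrac Nn(R^2)_{ii}=\tfrac Nn\Big(d^2+d-2\theta d+\tfrac Nn\theta^2\Big).$$
This equals $\alpha^2+\beta$: in $\alpha^2+\beta=d^2-2\frac Nn\theta d+\frac{N^2}{n^2}\theta^2+\frac{Nd-d^2}n$ the coefficient of $d^2$ is $1-\frac1n=\frac Nn$, and the other terms match at sight. So $\sum_{i\le N}|\mu_i-\theta|\le\sum_i\sqrt{\alpha_i^2+\beta_i}$, where $\alpha_i,\beta_i$ are the values at $d=d_i$. Finally, because $k\le N$,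
$$S_k-k\theta\le\sum_{i\le N}(\mu_i-\theta)_+=\tfrac12\Big[\sum_{i\le N}|\mu_i-\theta|+(2m-N\theta)\Big],$$
and $2m-N\theta=\sum_i\alpha_i$. Substituting gives (7). $\square$

The projection $\Pi$ is what makes $\beta$ vanish at $d=N$ as well as at $d=0$. This is used next.

## The broken line through $0$, $k$ and $N$

The purpose of this section is to turn (7) into a bound that is linear in $m$ and $u$, the only two quantities that appear in (6). A sum $\sum_i\Lambda(d_i)$ is a combination of $m$ and $u$ when $\Lambda$ is a broken line with $\Lambda(0)=0$ and a corner at $k$. So we want $\theta$ for which $\varphi_\theta\le\Lambda$ with such a $\Lambda$. Since the clique $K_{k+1}$ with isolated vertices has only the degrees $0$ and $k$, we want $\Lambda$ to touch $\varphi_\theta$ there. Prescribe $\varphi_\theta(k)=sk$. By the definition of $\varphi_\theta$ this means $\sqrt{\alpha^2+\beta}=2sk-\alpha$ at $d=k$, hence $\beta=4sk(sk-\alpha)$, that is, $sk-\alpha=\frac{N-k}{4ns}$.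 Since $\alpha=k-\frac Nn\theta$ there,
$$\tfrac Nn\theta=(1-s)k+\tfrac{N-k}{4ns}.\tag{8}$$
At $d=0$ we have $\beta=0$, $\alpha<0$ and $\varphi_\theta=0$. At $d=N$ we have $\beta=0$ and $\alpha=N-(1-s)k-\frac{N-k}{4ns}=sk+\big(1-\frac1{4ns}\big)(N-k)$. This prescribes the slopes: $s$ on $[0,k]$ and $1-\frac1{4ns}$ on $[k,N]$.

**Lemma 3.** Let $1\le k\le N$, $0<s\le\frac12$ and $4ns(1-s)\ge1$. Then
$$S_k\le2sm+\Big(1-s-\frac1{4ns}\Big)u+(1-s)k(k+1)+\kappa\,\frac{(1-2s)^2}{4s}.\tag{9}$$

*Proof.* Take $\theta$ from (8) and $\omega=1-\frac1{4ns}$. The hypothesis says $\frac1{4ns}\le1-s$, so $\omega\ge s$. Let $\Lambda(d)=sd$ for $d\le k$ and $\Lambda(d)=sk+\omega(d-k)$ for $d\ge k$. Clearly $\Lambda\ge0$. We claim $\varphi_\theta(d)\le\Lambda(d)$ for $0\le d\le N$. It suffices that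
$$\Lambda-\alpha\ge0\qquad\text{and}\qquad\beta\le4\Lambda(\Lambda-\alpha).$$
Indeed, then $\alpha^2+\beta\le(2\Lambda-\alpha)^2$ and $2\Lambda-\alpha=\Lambda+(\Lambda-\alpha)\ge0$, so $\varphi_\theta\le\frac12(\alpha+2\Lambda-\alpha)=\Lambda$.

For $d\le k$ we have $\Lambda-\alpha=(1-s)(k-d)+\frac{N-k}{4ns}\ge0$. The second condition is trivial for $d=0$. For $d>0$, dividing by $d$, it reads $\frac{N-d}n\le4s(1-s)(k-d)+\frac{N-k}n$, that is, $\frac{k-d}n\le4s(1-s)(k-d)$. This is true because $4ns(1-s)\ge1$.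

For $d\ge k$ we have $\Lambda-\alpha=-(1-\omega)(d-k)+\frac{N-k}{4ns}=\frac{-(d-k)+(N-k)}{4ns}=\frac{N-d}{4ns}\ge0$. The second condition reads $\frac{d(N-d)}n\le\Lambda\,\frac{N-d}{ns}$. It follows from $\Lambda\ge sd$, which holds since $\omega\ge s$.

So $\varphi_\theta(d)\le sd+(\omega-s)(d-k)_+$ for all $0\le d\le N$, and (7) gives $S_k\le2sm+(\omega-s)u+k\theta$, where $\omega-s=1-s-\frac1{4ns}$. It remains to compute $k\theta$. Since $\theta=\frac nN(1-s)k+\frac{N-k}{4Ns}$ and $\frac nNk=k+\frac kN$,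
$$\theta-(1-s)(k+1)=(1-s)\Big(\frac kN-1\Big)+\frac{N-k}{4Ns}=\frac{N-k}N\Big(\frac1{4s}-1+s\Big)=\frac{N-k}N\cdot\frac{(1-2s)^2}{4s}.$$
Multiplying by $k$ gives $k\theta=(1-s)k(k+1)+\kappa\frac{(1-2s)^2}{4s}$. $\square$

At $s=\frac12$ the last term vanishes, and (9) is $S_k\le m+\big(\frac12-\frac1{2n}\big)u+Q$. For the octahedron and $k=4$ this is $S_4\le12+10=22$, so $V_4\le6<\frac{20}3$: the graph that defeated (6) is settled. But (9) alone does not suffice either. For $K_6$ and $k=4$ it gives $S_4\le15+\frac5{12}\cdot6+10=27.5$, hence only $V_4\le7.5>\frac{20}3$, while (6) gives the exact value $S_4\le30-6=24$. Each inequality is weak where the other is strong, and $u$ enters them with opposite signs. So we cancel it.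

## Cancelling the degree excess

**Theorem C (relaxed Brouwer bound).** For every graph $G$ on $n$ vertices, $1\le k\le n-1$, and $0<s\le\frac12$ with $4ns(1-s)\ge1$,
$$S_k\le\tau_sm+(2-\tau_s)\frac{k(k+1)}2+e_s,\qquad\tau_s=\frac2{2-s},\quad e_s=\frac{k(N-k)}N\cdot\frac{(1-2s)^2}{4s(2-s)}.\tag{10}$$
In particular ($s=\frac12$), $S_k\le\frac43m+\frac{k(k+1)}3$, with equality for $K_{k+1}$ plus isolated vertices.

*Proof.* In (9) bound the coefficient of $u\ge0$ by $1-s$. Add $\frac1{2-s}$ times the result and $\frac{1-s}{2-s}$ times (6); the weights sum to $1$. The coefficient of $u$ becomes $\frac{1-s}{2-s}-\frac{1-s}{2-s}=0$. The coefficient of $m$ is $\frac{2s+2(1-s)}{2-s}=\tau_s$. The coefficient of $k(k+1)$ is $\frac{1-s}{2-s}=1-\frac1{2-s}=\frac{2-\tau_s}2$. The error is $\kappa\frac{(1-2s)^2}{4s(2-s)}=e_s$. For $s=\frac12$ the condition $4ns(1-s)=n\ge1$ holds and $e_s=0$. For $K_{k+1}$ plus isolated vertices, $S_k=k(k+1)=2m$, and both sides equal $k(k+1)$. $\square$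

Compare (10) with the goal (4), where the slope is $\tau=2k/n$. As $s$ runs through $(0,\frac12]$ the slope $\tau_s$ runs through $(1,\frac43]$. This determines the plan of the rest.

* If $\tau\ge\frac43$, we mix the case $s=\frac12$ with (6) and reach slope $\tau$ without error.
* If $1<\tau<\frac43$, we choose $s$ with $\tau_s=\tau$ and pay $e_s$ out of the slack in Lemma 1. When $f=2n-3k$ is $1$ or $2$ the slack bound is $0$. In fact $g(k)$ is then maximal, because $f-2-3i\le0$ for all $i\ge0$ shows that $g$ does not increase after $k$, and (2) shows that it increases up to $k$. There is nothing to pay with, and we must use that $x$ and $u$ are integers.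
* If $\tau<1$, slope $\tau$ is out of reach, and we pass to the complement, which exchanges $k$ and $n-k$.
* If $\tau=1$, slope $1$ just fails to be available, and we use $G$ and $\overline G$ together.

For later use we write (6) and (9) in terms of $x=m-Q$. Using $V_k=S_k-\tau m$ and $(2-\tau)Q=g(k)/n$,
$$V_k-\frac{g(k)}n\le(2-\tau)x-u,\tag{11}$$
$$V_k-\frac{g(k)}n\le(2s-\tau)x+\Big(1-s-\frac1{4ns}\Big)u+\kappa\,\frac{(1-2s)^2}{4s}.\tag{12}$$
For (12), note that $(2s-\tau)m+(1-s)2Q=(2s-\tau)x+(2-\tau)Q$. Finally, since $S_k\le2m$,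
$$\text{if }x\le0:\qquad V_k\le(2-\tau)m\le(2-\tau)Q=g(k)/n.\tag{13}$$

## Indices $k>n/2$

Let $n/2<k\le n-1$. In each step we show that $V_k<M_n$, or else that $x\le0$, in which case (13) gives $V_k\le g(k)/n\le M_n$. The strictness will be needed for Theorem B.

**Step A1: $k\ge2n/3$.** This step treats the slopes $\tau\ge\frac43$, where no error occurs. Let $x\ge1$. Take $\frac23$ of (12) with $s=\frac12$, which is $(1-\tau)x+\big(\frac12-\frac1{2n}\big)u$, and $\frac13$ of (11). The coefficient of $x$ is $\frac23(1-\tau)+\frac13(2-\tau)=\frac43-\tau$, and that of $u$ is $\frac13-\frac1{3n}-\frac13=-\frac1{3n}$. So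
$$V_k-\frac{g(k)}n\le\Big(\frac43-\tau\Big)x-\frac u{3n}\le0 .$$
This is strict if $u\ge1$. If $u=0$, then (12) with $s=\frac12$ gives directly $V_k-\frac{g(k)}n\le(1-\tau)x<0$. Hence $V_k<g(k)/n\le M_n$ whenever $x\ge1$.

**Coordinates for $n/2<k<2n/3$.** The remaining steps use two positive integers adapted to this range: $f=2n-3k\ge1$ and $b=2k-n\ge1$. Then
$$n=2f+3b,\qquad k=f+2b,\qquad n-k=f+b .$$

**Step A2: $f\ge3$.** Here we match the slope exactly and pay $e_s$ from the slack. Let $s=2-\frac nk=\frac bk$, which is at most $\frac12$ because $2b\le f+2b=k$. Since $1-s\ge\frac12$, we have $4ns(1-s)\ge2ns=\frac{2nb}k\ge\frac{2n}k\ge1$. Now $2-s=\frac nk$, so $\tau_s=\frac{2k}n=\tau$. Further, $1-2s=\frac{k-2b}k=\frac fk$ and $s(2-s)=\frac{bn}{k^2}$. With $N-k=f+b-1$ and $N=2f+3b-1$, Theorem C yields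
$$V_k-\frac{g(k)}n\le e_s=\frac kn\cdot\frac{(f+b-1)f^2}{4(2f+3b-1)b}.$$
As a function of real $b\ge1$, the quotient $\frac{f+b-1}{2f+3b-1}$ has a derivative with the sign of $(2f+3b-1)-3(f+b-1)=2-f<0$. So it is at most its value $\frac f{2(f+1)}$ at $b=1$. Also $\frac1b\le1$. Therefore
$$e_s\le\frac kn\cdot\frac{f^3}{8(f+1)} .$$
We compare with $\sigma(f)$. For $f=3$, $\frac{27}{32}<1=\sigma(3)$. For $f\ge4$, using $f^3\le f^3+1=(f+1)(f^2-f+1)$,
$$\frac{f^3}{8(f+1)}\le\frac{f^2-f+1}8\le\frac{f^2-f-2}6\le\sigma(f).$$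
The middle inequality is equivalent to $f^2-f\ge11$, true for $f\ge4$, and the last one is (5). Since $\sigma(f)>0$, we get $e_s\le\frac kn\sigma(f)<\frac{k+1}n\sigma(f)\le M_n-\frac{g(k)}n$, so $V_k<M_n$.

**A common form for $f\in\{1,2\}$.** Here there is no slack to use, so we keep both integers $x$ and $u$ in play. The purpose now is to put (12) into a form with a small integer parameter. By (13) assume $x\ge1$. Put $s=\frac12-\frac yn$ with $y\in\{0,1,2\}$, where $y=2$ is used only if $f=2$. Since $b\ge1$, we have $n\ge5$ if $f=1$ and $n\ge7$ if $f=2$, so $0<s\le\frac12$. Moreover $4ns(1-s)=4n\big(\frac14-\frac{y^2}{n^2}\big)=n-\frac{4y^2}n\ge1$: for $y\le1$ this is at least $5-\frac45$, and for $y=2$ at least $7-\frac{16}7$. Multiply (12) by $n$. First, $n(2s-\tau)=n-2y-2k=-(b+2y)$. Next, $n\big(1-s-\frac1{4ns}\big)=\frac n2+y-\frac1{4s}\le\frac{n-1}2+y$, because $s\le\frac12$. Finally, $n\cdot\frac{(1-2s)^2}{4s}=n\cdot\frac{4y^2}{n^2}\cdot\frac n{2n-4y}=\frac{2y^2}{n-2y}$.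 Altogether
$$n\Big(V_k-\frac{g(k)}n\Big)\le F:=-(b+2y)x+\Big(\frac{n-1}2+y\Big)u+\frac{2\kappa y^2}{n-2y}.\tag{14}$$
We must show that, for each pair $(x,u)$ with $x\ge1$, $u\ge0$, either the right side of (11) is negative or $F<0$ for some allowed $y$. Then $V_k<g(k)/n\le M_n$.

**Step A3: $f=1$.** Here one value, $y=1$, is enough. We have $n=3b+2$, $k=2b+1$, $N-k=b$, $\kappa=\frac{(2b+1)b}{3b+1}$ and $2-\tau=\frac{2(b+1)}{3b+2}$. If $u>(2-\tau)x$, the right side of (11) is negative. Otherwise $u\le\frac{2(b+1)}{3b+2}x$. With $y=1$, $\frac{n-1}2+1=\frac{3(b+1)}2$ and $n-2=3b$, so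
$$F\le\Big[\frac{3(b+1)^2}{3b+2}-(b+2)\Big]x+\frac{2(2b+1)}{3(3b+1)}.$$
Since $3(b+1)^2-(b+2)(3b+2)=-(2b+1)$, the right side equals
$$(2b+1)\Big[\frac2{3(3b+1)}-\frac x{3b+2}\Big].$$
This is negative because $x\ge1$ and $2(3b+2)<3(3b+1)$, the latter being $1<3b$.

**Step A4: $f=2$.** This is the tightest step, and we use the residue of $x$ modulo $3$. Put $B=b+1\ge2$. Then $n=3B+1$, $k=2B$, $N=3B$, $N-k=B$, $\kappa=\frac{2B}3$ and $2-\tau=\frac{2(B+1)}{3B+1}$.

*The case $x=1$.* If $u=0$, take $y=0$: $F=-b=-(B-1)<0$. If $u\ge1$, the right side of (11) is at most $\frac{2(B+1)}{3B+1}-1=\frac{1-B}{3B+1}<0$.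

*The case $x\ge2$: coordinates.* Here $2-\tau$ is slightly above $\frac23$, so the critical region is $u\approx\frac23x$. We measure the deviation by the integer $v=3u-2x$, which satisfies $v\equiv x\pmod3$. Substituting $u=\frac{v+2x}3$ in (14), where $b+2y=B-1+2y$ and $\frac{n-1}2+y=\frac{3B}2+y$, the coefficient of $x$ becomes $-(B-1+2y)+B+\frac{2y}3=1-\frac{4y}3$. So
$$F=\Big(1-\frac{4y}3\Big)x+\Big(\frac B2+\frac y3\Big)v+\frac{4B}3\cdot\frac{y^2}{3B+1-2y}.\tag{15}$$
The right side of (11) is $\frac{2(B+1)}{3B+1}x-\frac{v+2x}3$, which is negative if and only if $v>\frac{4x}{3B+1}$. So assume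
$$v\le\frac{4x}{3B+1}.\tag{16}$$

*If $v\le0$,* take $y=1$: $F\le-\frac x3+\frac{4B}{3(3B-1)}\le-\frac23+\frac{4B}{3(3B-1)}$, which is negative because $4B<2(3B-1)$ for $B>1$.

*If $v\ge1$,* then (16) forces $x\ge\frac{(3B+1)v}4$. Take $y=2$:
$$F=-\frac53x+\Big(\frac B2+\frac23\Big)v+\frac{16B}{9(B-1)}.\tag{17}$$
Insert (16). Since $\frac{3B+4}6\cdot\frac4{3B+1}=\frac{2(3B+4)}{3(3B+1)}$ and $-5(3B+1)+2(3B+4)=-9B+3$,
$$F\le-\frac{3B-1}{3B+1}\,x+\frac{16B}{9(B-1)}.\tag{18}$$

* $B\ge4$. Since $x\ge\frac{3B+1}4$, (18) gives $F\le-\frac{3B-1}4+\frac{16B}{9(B-1)}$. This is negative because $9(3B-1)(B-1)-64B=27B^2-100B+9$ equals $41$ at $B=4$ and increases for $B\ge2$.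
* $B=3$. Here $x\ge\frac{10v}4$. If $v=1$, then $x\ge3$ and $x\equiv1\pmod3$, so $x\ge4$. If $v\ge2$, then $x\ge5$. In both cases (18) gives $F\le-\frac8{10}\cdot4+\frac83<0$.
* $B=2$. Here $x\ge\frac{7v}4$. If $v=1$, then $x\ge2$ and $x\equiv1\pmod3$, so $x\ge4$, and (17) gives $F=-\frac53x+\frac53+\frac{32}9\le-5+\frac{32}9<0$. If $v=2$, then $x\ge4$ and $x\equiv2\pmod3$, so $x\ge5$. If $v\ge3$, then $x\ge6$. So for $v\ge2$ we have $x\ge5$, and (18) gives $F\le-\frac{25}7+\frac{32}9=-\frac1{63}<0$.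

This settles all $k>n/2$.

## Passing to the complement

The purpose of this section is to express $V_k(G)$ through $\overline G$, so that the slope $2k/n$ becomes $2(n-k)/n$. Let $1\le k\le n-1$, let $\bar m$ be the number of edges of $\overline G$, and put $p=n-k$, $\ell=p-1$. The $\ell$ largest eigenvalues of $L(\overline G)$ are $n-\mu_N,\dots,n-\mu_{k+1}$. There are $N-k=\ell$ of them, and the omitted eigenvalue $0$ is the smallest since $L(\overline G)$ is positive semidefinite. Hence $S_\ell(\overline G)=\ell n-(2m-S_k(G))$. Insert this into $V_k=S_k-\frac{2k}nm$: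
$$V_k=S_\ell(\overline G)-(p-1)n+\frac{2p}nm .$$
With $2m=n(n-1)-2\bar m$ we have $\frac{2p}nm=p(n-1)-\frac{2p}n\bar m$, and $p(n-1)-(p-1)n=n-p$. So
$$V_k(G)=W+(n-p),\qquad W=S_\ell(\overline G)-\frac{2p}n\,\bar m.\tag{19}$$

As an illustration take $n=5$, $G=K_{1,4}$, $k=1$. Then $V_1=5-\frac85=\frac{17}5$. On the other side, $\overline G=K_4\cup K_1$, $p=4$, $\ell=3$, $W=12-\frac85\cdot6=\frac{12}5$, and $W+1=\frac{17}5$.

## Indices $k<n/2$

Let $1\le k<n/2$. Then $n\ge3$, $n/2<p\le n-1$ and $\ell\ge1$. Put $\tau'=\frac{2p}n\in(1,2)$. The purpose is to prove $V_k<M_n$ by bounding $W$ through Theorem C for $\overline G$ and $\ell$. First we see what the ideal bound for $W$ would give. We have $(2-\tau')\frac{\ell(\ell+1)}2=\frac{(n-p)p(p-1)}n$, and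
$$\frac{(n-p)p(p-1)}n+(n-p)=\frac{(n-p)(p^2-p+n)}n=\frac{g(p)}n-\frac{(n-p)(2p-n)}n,\tag{20}$$
because $p^2+p-(2p-n)=p^2-p+n$. So we even gain the positive amount $(n-p)(2p-n)/n$.

**Step B1: $p\ge2n/3$.** As in A1, no error occurs here. Now $\tau'\in[\frac43,2)$. Take the convex combination with weight $\lambda=\frac32(2-\tau')\in(0,1]$ on $S_\ell(\overline G)\le\frac43\bar m+\frac{\ell(\ell+1)}3$ and weight $1-\lambda$ on $S_\ell(\overline G)\le2\bar m$. The coefficient of $\bar m$ is $2-\frac23\lambda=\tau'$, and that of $\ell(\ell+1)$ is $\frac\lambda3=\frac{2-\tau'}2$. So $W\le(2-\tau')\frac{\ell(\ell+1)}2$. By (19) and (20), $V_k\le\frac{g(p)}n-\frac{(n-p)(2p-n)}n<\frac{g(p)}n\le M_n$.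

**Step B2: $n/2<p<2n/3$.** Here we match the slope and pay the error from two sources, the gain in (20) and the slack at $p$. Put $f=2n-3p\ge1$ and $b=2p-n\ge1$, so $n=2f+3b$, $p=f+2b$, $n-p=f+b$. Apply Theorem C to $\overline G$ and $\ell$ with $s=2-\frac np=\frac bp\le\frac12$; the condition holds because $4ns(1-s)\ge2ns=\frac{2nb}p\ge\frac{2n}p>1$. As in A2, $\tau_s=\tau'$ and $\frac{(1-2s)^2}{4s(2-s)}=\frac{f^2}{4bn}$. Since $N-\ell=n-p=f+b$, the error is
$$e=\frac{(p-1)(f+b)f^2}{4(n-1)nb}.$$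
By (19), (20) and Lemma 1 with $p$ in place of $k$, the inequality $V_k<M_n$ follows from
$$ne<(f+b)b+(p+1)\sigma(f).\tag{21}$$

If $f\le2$, already $ne<(f+b)b$: this is equivalent to $(p-1)f^2<4(n-1)b^2$, which is true since $f^2\le4$, $b\ge1$ and $p<n$.

If $f\ge3$, note that $\frac{f+b}{n-1}=\frac{f+b}{2f+3b-1}\le\frac12$ because $b\ge1$. So $ne\le(p-1)\frac{f^2}8$, and (21) follows in each case:

* $f=3$ ($p=3+2b$): $(p-1)\frac98=\frac94(1+b)<b^2+5b+4=(3+b)b+(p+1)\sigma(3)$.
* $f=4$: $(p-1)\frac{16}8=2(p-1)<2(p+1)=(p+1)\sigma(4)$.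
* $f=5$ ($p=5+2b$): $\frac{25}8(4+2b)=12.5+6.25b<b^2+11b+18=(5+b)b+(p+1)\sigma(5)$.
* $f\ge6$: $\frac{f^2}8\le\frac{(f-2)(f+1)}6\le\sigma(f)$, since the first inequality is equivalent to $f^2-4f-8\ge0$; and $p-1<p+1$.

So $V_k<M_n$ for every $k<n/2$.

## The middle index $k=n/2$

Now $\tau=1$. For $n=2$ we computed $LE(K_2)=2=2M_2$ and $LE(2K_1)=0$ at the start. Let $n=2f$ with $f\ge2$ and $k=f$. Then $Q=\frac{f(f+1)}2=\frac{g(f)}n$, and $2n-3k=f$, so this $f$ is also the argument of $\sigma$ in Lemma 1.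

**Step C1: two bounds.** The purpose is to bound $V_f$ from $G$ and from $\overline G$ with slope slightly above $1$. Use $s=\frac15$ in Theorem C. Then $4ns(1-s)=\frac{16n}{25}\ge1$, $\tau_s=\frac{10}9$ and $(1-2s)^2=\frac9{25}=s(2-s)$, so the error is one quarter of $\kappa$. For $G$ and $k=f$,
$$V_f\le\frac{10}9m+\frac89Q+e-m=Q+\frac19x+e,\qquad e=\frac{f(f-1)}{4(2f-1)}.$$
For $\overline G$ and $\ell=f-1\ge1$ we have $\ell(N-\ell)=(f-1)f$, so the error is the same. Put $\bar x=\bar m-\frac{f(f-1)}2$. By (19) with $p=f$,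
$$V_f\le\frac{f(f-1)}2+\frac19\bar x+e+f=Q+\frac19\bar x+e .$$

**Step C2: the smaller excess.** The purpose is to use whichever of the two bounds is better. If $x\le0$, then (13) gives $V_f\le Q$. If $\bar x\le0$, then $W\le2\bar m-\bar m=\bar m\le\frac{f(f-1)}2$, and (19) gives $V_f\le\frac{f(f-1)}2+f=Q$. Since
$$x+\bar x=f(2f-1)-\frac{f(f+1)}2-\frac{f(f-1)}2=f(f-1),$$
the smaller of $x,\bar x$ is at most $\frac{f(f-1)}2$. So in all cases
$$V_f\le Q\qquad\text{or}\qquad V_f\le Q+\frac{f(f-1)}{18}+e.\tag{22}$$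

**Step C3: comparison with the slack.** We now check that the right sides of (22) are below $M_n$ for $f\ge3$. The quadratic terms are $\frac{f^2}{18}$ against $\frac{f^2}{12}$ in the slack, so only small $f$ need care. By Lemma 1, $M_n-Q\ge\frac{f+1}{2f}\sigma(f)$, which is positive for $f\ge3$. So the first alternative in (22) gives $V_f<M_n$. For the second:

* $f\ge5$: $e<\frac f8$ because $\frac{f-1}{2f-1}<\frac12$. Also $M_n-Q\ge\frac{f+1}{2f}\cdot\frac{(f-2)(f+1)}6\ge\frac{(f+2)(f-2)}{12}$, using $\frac{(f+1)^2}f\ge f+2$. And $\frac{f^2-4}{12}-\frac{f(f-1)}{18}-\frac f8=\frac{2f^2-5f-24}{72}>0$, because the numerator is $1$ at $f=5$ and increases for $f\ge2$.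
* $f=4$: $\frac{12}{18}+\frac{12}{28}<1.1<\frac54=\frac58\sigma(4)\le M_n-Q$.
* $f=3$: $\frac6{18}+\frac6{20}=\frac{19}{30}<\frac23=\frac46\sigma(3)\le M_n-Q$.

So $V_f<M_n$ for $f\ge3$.

**Step C4: $f=2$, that is, $n=4$.** Here $Q=3=M_4$, so there is no slack, and we use integrality once more. We have $x+\bar x=2$. If $x\le0$ or $\bar x\le0$, then $V_2\le Q=M_4$ by Step C2. Otherwise $x=\bar x=1$. If $u=0$, (12) with $s=\frac12$ gives $V_2-Q\le(1-\tau)x=0$. If $u\ge1$, (11) gives $V_2-Q\le1-u\le0$. So $V_2\le M_4$.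

We have shown $V_k\le M_n$ for all $1\le k\le n-1$ and all $G$. With (3) and $LE(H_n)=2M_n$ this proves **Theorem A**. $\blacksquare$

## The extremal graphs

*Proof of Theorem B for $n\ne4$.* If $n=2$, the only extremal graph is $K_2=H_2$, in agreement with the statement. Let $n\ge3$, $n\ne4$, and $LE(G)=2M_n$. Choose $k$ with $V_k=M_n$. Since $M_n>0=V_0=V_n$, we have $1\le k\le n-1$.

**Step 1: which case can occur.** The purpose is to collect the strict inequalities. In A2, B1, B2, and in the middle case with $f\ge3$, we proved $V_k<M_n$. In A1, A3 and A4 we proved $V_k<M_n$ if $x\ge1$. So $k$ falls under A1, A3 or A4 and $x\le0$, and there must be equality throughout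
$$V_k\le(2-\tau)m\le(2-\tau)Q=\frac{g(k)}n\le M_n .$$
Hence $g(k)$ is maximal. Since $\tau<2$, also $m=Q=\binom{k+1}2$. And equality in the first place means $S_k=2m$.

**Step 2: the structure of $G$.** The purpose is to recognize the clique from $S_k=2m=k(k+1)$. Since $S_k$ is the full sum of the eigenvalues, $\mu_{k+1}=\dots=\mu_n=0$. So $0$ has multiplicity at least $n-k$, and $G$ has $c\ge n-k$ components, of sizes $n_1,\dots,n_c$. For $a,a'\ge1$,
$$\binom{a+a'-1}2-\binom a2-\binom{a'}2=(a-1)(a'-1)\ge0 .$$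
So replacing two sizes $a,a'$ by $a+a'-1$ and $1$ does not decrease $\sum_i\binom{n_i}2$, and strictly increases it if $a,a'\ge2$. Repeating this until one size is $n-c+1$ and the others are $1$, we get
$$m\le\sum_i\binom{n_i}2\le\binom{n-c+1}2\le\binom{k+1}2=m .$$
All are equalities. The last one forces $n-c=k$, because $\binom t2$ is strictly increasing for integers $t\ge1$. The middle one says that at most one component has more than one vertex, and since $m\ge1$ there is exactly one; it has $k+1$ vertices. The first one says that it is complete. So $G=K_{k+1}\cup(n-k-1)K_1$.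

**Step 3: the converse.** By (1), $K_{k+1}\cup(n-k-1)K_1$ has energy $2g(k)/n$, which is $2M_n$ when $g(k)$ is maximal. By the discussion after (2), the maximizers are $k=\lceil(2n+1)/3\rceil-1$, which gives $H_n$, and, only when $n\equiv1\pmod3$, also $k=\frac{2n+1}3$, which gives the clique $K_{(2n+4)/3}$.

*Proof of Theorem B for $n=4$.* Here $2M_4=6$, and we list the $11$ graphs on four vertices. The spectra of $K_{1,3}$, $C_4$, the paw and $K_4-e$ come from their complements $K_3\cup K_1$, $2K_2$, $P_3\cup K_1$ and $K_2\cup2K_1$.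

| graph | spectrum | $2m/n$ | $LE$ |
|---|---|---|---|
| $4K_1$ | $0,0,0,0$ | $0$ | $0$ |
| $K_2\cup2K_1$ | $2,0,0,0$ | $\frac12$ | $3$ |
| $2K_2$ | $2,2,0,0$ | $1$ | $4$ |
| $P_3\cup K_1$ | $3,1,0,0$ | $1$ | $4$ |
| $K_{1,3}$ | $4,1,1,0$ | $\frac32$ | $5$ |
| $P_4$ | $2+\sqrt2,\,2,\,2-\sqrt2,\,0$ | $\frac32$ | $2+2\sqrt2$ |
| $K_3\cup K_1$ | $3,3,0,0$ | $\frac32$ | $6$ |
| $C_4$ | $4,2,2,0$ | $2$ | $4$ |
| paw | $4,3,1,0$ | $2$ | $6$ |
| $K_4-e$ | $4,4,2,0$ | $\frac52$ | $6$ |
| $K_4$ | $4,4,4,0$ | $3$ | $6$ |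

Since $2+2\sqrt2<5$, the value $6$ is attained exactly by $K_3\cup K_1$, the paw, $K_4-e$ and $K_4$. $\blacksquare$
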